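\title{Flat sides of the single-source sandpile on the square lattice}

\begin{abstract}
Place $n$ chips at the origin of $\mathbb Z^2$, let sites with at least four chips fire until the configuration is stable, and let $S_n$ be the set of sites that fire. We prove that the rescaled sets $n^{-1/2}S_n$ do not approach a disk: for large $n$ they stay at Hausdorff distance at least $c>0$ from every closed disk. Every limit point of these sets has four flat sides, one across each half-axis, and in a triangle resting on such a side the limiting odometer equals $\frac32$ times the squared distance to the side. The proof compares the odometer with an integer-valued parabola and uses a rigidity property of integer-valued subharmonic functions that is visible on thirteen lattice points.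
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Chip-firing from a single source}

A \emph{configuration} assigns a nonnegative integer number of chips to each site of $\mathbb Z^2$. A site with at least $4$ chips may \emph{fire}, sending one chip to each of its four nearest neighbors. A configuration is \emph{stable} if no site can fire. Start with $n$ chips at the origin and none elsewhere. Firing terminates, and it does so in a stable configuration $s_n$ that does not depend on the order of the firings. The \emph{odometer} $v_n(x)$ is the number of times that the site $x$ fires, and the \emph{support} is the finite set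
\[
S_n=\{x\in\mathbb Z^2: v_n(x)\ge1\}.
\]
Throughout, $n\ge4$, so that $0\in S_n$, and $X_n=\max\{x_1:x\in S_n\}$ is the horizontal reach of the support. Write $y\sim x$ for nearest neighbors and $\Delta f(x)=\sum_{y\sim x}(f(y)-f(x))$ for the lattice Laplacian; on $\mathbb R^2$ the symbol $\Delta$ denotes the usual Laplacian. A site gains one chip for each firing of a neighbor and loses four for each firing of its own, so
\begin{equation}\label{eq:balance}
\Delta v_n+n\delta_0=s_n,\qquad 0\le s_n\le3 .
\end{equation}
For $n=4$ the origin fires once and $S_4=\{0\}$. For $n=16$ the origin fires four times, each neighbor fires once, and the origin fires a fifth time; $S_{16}$ consists of the origin and its four neighbors. In general $n$ chips spread at bounded density over an area of order $n$, so the natural scale of $S_n$ is $\sqrt n$, and the natural rescaling of the odometer is $n^{-1}v_n(\sqrt n\,\xi)$, under which the lattice Laplacian becomes the Laplacian of the plane.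

For large $n$ the support looks approximately circular, but experimental inspection shows a flat side where its boundary crosses each axis. The question, from Klivans \cite{Klivans}, is whether the support fails to converge to a circle. We read it as a question about shape after rescaling. Recall that the Hausdorff distance of nonempty compact sets $E,E'\subset\mathbb R^2$ is
\[
d_H(E,E')=\max\Big\{\sup_{\xi\in E}\operatorname{dist}(\xi,E'),\ \sup_{\xi\in E'}\operatorname{dist}(\xi,E)\Big\},
\]
and let $\overline B_\rho(\xi)$ be the closed Euclidean disk. \emph{Is it true that there is no sequence of radii $r_n>0$ with $\inf_n r_n>0$ such that $d_H\big(n^{-1/2}S_n,\overline B_{r_n}(0)\big)\to0$?}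

There is a good reason to guess a disk. The odometer is the least function $u:\mathbb Z^2\to\mathbb Z_{\ge0}$ with $\Delta u+n\delta_0\le3$ (Lemma~\ref{lem:least}). Forget that $u$ takes integer values and pass to the plane: one asks for the least $u\ge0$ with $\Delta u+\delta_0\le3$. This problem is invariant under rotations, and its solution is
\begin{equation}\label{eq:disk}
u_0(\xi)=\tfrac34\big(|\xi|^2-r_0^2\big)-\tfrac1{2\pi}\ln\frac{|\xi|}{r_0}\quad(0<|\xi|\le r_0),\qquad u_0=0\quad(|\xi|\ge r_0),
\end{equation}
where $3\pi r_0^2=1$. Indeed, the radial derivative $\frac32|\xi|-\frac1{2\pi|\xi|}$ is negative for $|\xi|<r_0$ and vanishes at $|\xi|=r_0$, so $u_0\ge0$, $u_0$ is $C^1$ off the origin, and $\Delta u_0+\delta_0$ equals $3$ in the disk and $0$ outside; any competitor $u$ lies above $u_0$ because $u-u_0$ is superharmonic in the disk and nonnegative on its boundary. A flat side of length $o(\sqrt n)$ would be compatible with such a picture. To exclude the disk one must show that the integrality of $v_n$, a constraint at the scale of the lattice, survives the passage to the limit.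

\subsection{Results}

\begin{theorem}\label{thm:A}
There is no sequence $r_n\ge0$, with or without the condition $\inf_n r_n>0$, such that $d_H\big(n^{-1/2}S_n,\overline B_{r_n}(0)\big)\to0$, not even along a subsequence of $n$.
\end{theorem}

So the answer to the question is yes. The reason is that the flat sides are macroscopic. For a continuous function $v$ on $\mathbb R^2\setminus\{0\}$, we say that \emph{$n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly} if for every compact $C\subset\mathbb R^2\setminus\{0\}$
\[
\sup_{\xi\in C\cap n^{-1/2}\mathbb Z^2}\big|n^{-1}v_n(\sqrt n\,\xi)-v(\xi)\big|\to0 .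
\]
A compact convex set is \emph{strictly convex} if its boundary contains no nondegenerate segment.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] Every sequence $n\to\infty$ has a subsequence along which $X_n/\sqrt n\to r\in(0,\infty)$ and $n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly. For every such limit $(v,r)$ there is $\ell>0$ with
\[
v(\xi)=\tfrac32(r-\xi_1)^2\ \text{ on }\{\xi_1\le r,\ (r-\xi_1)+|\xi_2|<\ell\},\qquad v=0\ \text{ on }\{\xi_1\ge r\}.
\]
\item[(ii)] Every Hausdorff limit point $K$ of the sets $n^{-1/2}S_n$ satisfies $K\subset\{\xi_1\le r\}$ and $\{r\}\times[-\ell,\ell]\subset K$ for some $r,\ell>0$, and likewise on the other three sides. In particular no subsequence of $n^{-1/2}S_n$ converges to a strictly convex compact set.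
\item[(iii)] There are $c>0$ and $n_0$ such that $d_H(n^{-1/2}S_n,\overline B)\ge c$ for all $n\ge n_0$ and all closed Euclidean disks $\overline B$, of any center and any radius $\ge0$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case of centered disks in part (iii). The proofs use only subsequential limits. Section~\ref{sec:full} adds what follows for the whole sequence from the convergence theorem of Pegden and Smart \cite{PS}.

\subsection{The mechanism}\label{sec:idea}

Behind a vertical wall the inequality $\Delta u\le3$ has an exact one-dimensional solution with integer values,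
\begin{equation}\label{eq:qn}
q_n(x)=\tfrac32(X_n-x_1)(X_n-x_1+1),\qquad \Delta q_n=3 .
\end{equation}
Hence $w_n=q_n-v_n$ is \emph{integer-valued} and, by \eqref{eq:balance}, \emph{subharmonic}: $\Delta w_n\ge0$. Its scaling limit is $w=\frac32(r-\xi_1)^2-v$. A flat side appears as soon as $w\le0$ near the tip $P=(r,0)$, since then $v>0$ right up to the wall $\xi_1=r$. On the wall $w=0$, and on the horizontal axis $w\le0$ by a comparison argument (Lemma~\ref{lem:axis}). If $w$ were convex, then $w\le0$ would follow on every segment from $(r-\lambda,0)$ to $(r,\lambda)$, and these segments fill a triangle. A subharmonic function need not be convex: it can bend down along such a segment if it bends up across it. Integrality forbids exactly this, provided that the bending is small.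

Here is the smallest case. Let $A,\eta>0$ with $4A+\eta<1$ and consider the saddle
\[
\varphi(y)=A(y_1-y_2)^2-\eta\,y_1y_2 ,
\]
which bends down along the direction $(1,1)$ and has $\Delta\varphi=4A>0$. A real-valued subharmonic function can lie below $\varphi$ and touch it at $0$; $\varphi$ itself does. Suppose that an integer-valued $h$ does so: $h(0)=0$, $\Delta h\ge0$, $h\le\varphi$. On the thirteen points with $|y_1|+|y_2|\le2$ the function $\varphi$ takes the values $0$, $A$, $4A$, $4A+\eta$, and $-\eta$ at $\pm(1,1)$. An integer below $\varphi$ is below $\lfloor\varphi\rfloor$, whose values are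
\[
\begin{array}{rrrrr}
 & &0& & \\
 &0&0&-1& \\
0&0&0&0&0\\
 &-1&0&0& \\
 & &0& &
\end{array}
\]
with the origin at the center. Since $h(0)=0$, $\Delta h(0)\ge0$ and the four neighbors have $h\le0$, they have $h=0$. The same argument at $(1,0)$ gives $h(1,1)=0$, although $h(1,1)\le-1$. So no such $h$ exists.

Section~\ref{sec:touch} allows a linear term in $\varphi$ and transfers the statement to the limit: $w$ cannot be touched from above by a small saddle of this kind. To use this one needs a small saddle that lies above $w$ on the boundary of a suitable region, and for that $w$ must be small to second order near $P$. Section~\ref{sec:small} proves this by a blow-up argument. Section~\ref{sec:flat} combines the two. The lattice estimates and the construction of limits occupy Sections~\ref{sec:lattice} and~\ref{sec:limit}.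

\section{The odometer on the lattice}\label{sec:lattice}

All information about $v_n$ beyond \eqref{eq:balance} comes from one minimality property.

\begin{lemma}[Least action]\label{lem:least}
If $u:\mathbb Z^2\to\mathbb Z_{\ge0}$ satisfies $\Delta u+n\delta_0\le3$ everywhere, then $v_n\le u$.
\end{lemma}

\begin{proof}
Otherwise consider the first firing, at a site $x$, after which the firing count exceeds $u$ somewhere. Just before it the counts $u'$ satisfy $u'\le u$ and, being integers, $u'(x)=u(x)$. At that moment $x$ holds $n\delta_0(x)+\Delta u'(x)\le n\delta_0(x)+\Delta u(x)\le3$ chips, so it cannot fire.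
\end{proof}

By \eqref{eq:balance} the odometer is itself such a function, hence the least one. It follows that $v_n$ does not depend on the order of the firings, and that $v_n$ and $S_n$ are invariant under the eight symmetries of $\mathbb Z^2$ that fix $0$.

The next three lemmas apply Lemma~\ref{lem:least} to a minimum of $v_n$ and another function. They use the following observation: \emph{if $u\le f$ at the neighbors of $x$ and $u(x)=f(x)$, then $\Delta u(x)\le\Delta f(x)$.} In particular, if $u\le v_n$ everywhere, then $\Delta u+n\delta_0\le3$ holds at every site where $u=v_n$.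

\begin{lemma}[Reflection]\label{lem:reflect}
Let $x\mapsto x^*$ be the reflection in the line $x_2=c$ with $c\in\frac12\mathbb Z$, $c\ge0$, and far side $H=\{x_2>c\}$, or in the line $x_1-x_2=k$ with $k\in\mathbb Z$, $k\ge0$, and far side $H=\{x_1-x_2>k\}$. Then $v_n(x)\le v_n(x^*)$ for all $x\in H$.
\end{lemma}

\begin{proof}
The reflection maps $\mathbb Z^2$ to itself and preserves neighbors. Write $v=v_n$ and $v^*(x)=v(x^*)$. Let $u=\min(v,v^*)$ on $H$ and $u=v$ off $H$, so $0\le u\le v$, and the inequality of Lemma~\ref{lem:least} holds where $u=v$. At any other site $x$ we have $x\in H$ and $u(x)=v^*(x)<v(x)$, and $x\neq0$ because $c,k\ge0$ keep the origin out of $H$. Each neighbor $y$ of $x$ satisfies $u(y)\le v^*(y)$. If $y\in H$ this is the definition of $u$. If $y$ is on the line, then $y^*=y$. The only other possibility is that the line is $x_2=c$ with $c$ a half-integer and $y=x^*$; then $u(y)=v(x^*)<v(x)=v^*(y)$. Hence $\Delta u(x)\le\Delta v^*(x)=\Delta v(x^*)\le3$. Lemma~\ref{lem:least} gives $v\le u$, so $v\le v^*$ on $H$.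
\end{proof}

The choice $c=(j+m)/2$ shows that $v_n$ decreases along each column away from the horizontal axis:
\begin{equation}\label{eq:column}
v_n(k,\pm m)\le v_n(k,j)\qquad(0\le j\le m).
\end{equation}
In particular $v_n(X_n,0)\ge1$.

\begin{lemma}[Size]\label{lem:size}
We have $S_n\subset[-X_n,X_n]^2$ and $\frac12\big(\sqrt{n/3}-3\big)\le X_n\le\sqrt n$.
\end{lemma}

\begin{proof}
The inclusion holds by symmetry. All chips of $s_n$ lie on $S_n$ and its neighbors, at most $3$ per site, so $n\le3(2X_n+3)^2$, which is the lower bound.

For the upper bound we show that $S_n$ contains many edges and that each edge retains a chip. The reflection of $(X_n,0)$ in the line $x_1-x_2=k$ is $(k,X_n-k)$, so $v_n(k,X_n-k)\ge v_n(X_n,0)\ge1$ for $0\le k\le X_n$. By \eqref{eq:column} and symmetry, $S_n$ contains the diamond $\{|x_1|+|x_2|\le X_n\}$, whose row at height $j$ contains $2(X_n-|j|)$ horizontal edges, for a total of $2X_n^2$. Fix an order of firings. After its last firing a site $x\in S_n$ keeps every chip that it receives, so $s_n(x)$ is at least the number of neighbors $y\in S_n$ whose last firing is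 later than that of $x$. Summing over $x$ counts every edge inside $S_n$ once. Hence $n=\sum_xs_n(x)\ge2X_n^2$.
\end{proof}

The last lattice fact is the inequality $w_n<0$ on the axis. The parabola \eqref{eq:qn}, cut off at the wall, is an admissible competitor on any half-plane $\{x_1>k\}$ that misses the origin. If it dominated $v_n$ at the point $(k,0)$, it would dominate $v_n$ on the whole column by \eqref{eq:column}, and it would stop the support before it reaches $X_n$.

\begin{lemma}[Lower bound on the axis]\label{lem:axis}
For $0\le k\le X_n$ we have $v_n(k,0)>\frac32(X_n-k)(X_n-k+1)$.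
\end{lemma}

\begin{proof}
For $k=X_n$ this is $v_n(X_n,0)\ge1$. Let $0\le k<X_n$. Put $F(m)=\frac32m(m+1)$ for $m\ge-1$ and $F(m)=0$ for $m\le-1$; the two formulas agree at $m=-1$. The values of $F$ are nonnegative integers because $m(m+1)$ is even, and $F(m+1)-2F(m)+F(m-1)$ equals $3$ for $m\ge0$ and $0$ for $m<0$. So $f(x)=F(X_n-x_1)$ has $\Delta f\le3$.

Suppose that $v_n(k,0)\le F(X_n-k)$. By \eqref{eq:column}, $v_n\le f$ on the column $x_1=k$. Let $u=v_n$ for $x_1\le k$ and $u=\min(v_n,f)$ for $x_1>k$. At a site $x$ with $u(x)\neq v_n(x)$ we have $x_1>k\ge0$, so $x\ne0$, and $u(x)=f(x)$; all neighbors lie in $\{x_1\ge k\}$, where $u\le f$. Hence $\Delta u(x)\le\Delta f(x)\le3$. Lemma~\ref{lem:least} gives $v_n\le f$ on $\{x_1>k\}$. This contradicts $v_n(X_n,0)\ge1$, since $f(X_n,0)=0$.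
\end{proof}

\section{Scaling limits}\label{sec:limit}

Equation \eqref{eq:balance} expresses $v_n$ as a potential of the bounded density $s_n$, and potentials turn weak convergence of densities into uniform convergence. Let $\bar s_n$ be the function on $\mathbb R^2$ equal to $s_n(y)$ on the cell $n^{-1/2}\big(y+[-\frac12,\frac12)^2\big)$. By Lemma~\ref{lem:size}, $s_n$ is supported in $\{|y_1|,|y_2|\le\sqrt n+1\}$, so $\bar s_n$ takes values in $[0,3]$ and vanishes outside $\Lambda=[-2,2]^2$. For a bounded measurable $f$ vanishing outside $\Lambda$, the \emph{logarithmic potential} is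
\[
U_f(\xi)=\frac1{2\pi}\int\ln|\xi-\eta|\,f(\eta)\,d\eta .
\]
We recall that $\Delta\big(\frac1{2\pi}\ln|\xi|\big)=\delta_0$ and $\Delta U_f=f$ in the sense of distributions, and that $U_f\in C^1(\mathbb R^2)$ with $\nabla U_f(\xi)=\frac1{2\pi}\int\frac{\xi-\eta}{|\xi-\eta|^2}f(\eta)\,d\eta$. Since $\int_\Lambda|\xi-\eta|^{-1}d\eta$ is bounded in $\xi$, the potentials $U_{\bar s_n}$ have a common Lipschitz constant.

\begin{lemma}\label{lem:repr}
Let $0<\alpha<M$. Uniformly over $\xi\in n^{-1/2}\mathbb Z^2$ with $\alpha\le|\xi|\le M$,
\[
n^{-1}v_n(\sqrt n\,\xi)=-\tfrac1{2\pi}\ln|\xi|+U_{\bar s_n}(\xi)+O(n^{-1/2}).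
\]
\end{lemma}

\begin{proof}
The potential kernel of simple random walk is a function $a:\mathbb Z^2\to\mathbb R$ with $\frac14\Delta a=\delta_0$, $a(0)=0$, and $a(x)=\frac2\pi\ln|x|+\kappa+O(|x|^{-2})$ for $x\ne0$, where $\kappa$ is a constant \cite[Theorem 4.4.4]{LL}. As $v_n$ has finite support, summation by parts gives $v_n(x)=\frac14\sum_ya(x-y)\Delta v_n(y)$. With $\Delta v_n=s_n-n\delta_0$ and $\sum_y s_n(y)=n$ this becomes
\[
v_n(x)=\tfrac14\sum_y\big(a(x-y)-a(x)\big)s_n(y).
\]
Let $x=\sqrt n\,\xi$. All $y$ with $s_n(y)\neq0$ lie within distance $C\sqrt n$ of $x$, so the sums over these $y\ne x$ of $|x-y|^{-2}$ and $|x-y|^{-1}$ are $O(\ln n)$ and $O(\sqrt n)$.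

The term $y=x$ is $-\frac14a(x)s_n(x)=O(\ln n)$. In the other terms $\kappa$ cancels, and the errors of the expansion add up to at most $C\sum_{y\ne x}|x-y|^{-2}+Cn|x|^{-2}=O(\ln n)$. Since $\ln|x-y|-\ln|x|=\ln|\xi-n^{-1/2}y|-\ln|\xi|$ and $\sum_{y\ne x}s_n(y)=n-O(1)$,
\[
n^{-1}v_n(x)=-\frac1{2\pi}\ln|\xi|+\frac1{2\pi}\sum_{y\ne x}\frac1n\ln\big|\xi-n^{-1/2}y\big|\,s_n(y)+O\Big(\frac{\ln n}n\Big).
\]
It remains to replace the sum by an integral. A point of the cell of $y\ne x$ has the form $\eta=n^{-1/2}(y+t)$ with $|t|\le1/\sqrt2\le|x-y|/\sqrt2$. Then $|x-y-t|\ge(1-1/\sqrt2)|x-y|$, and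
\[
\big|\ln|\xi-n^{-1/2}y|-\ln|\xi-\eta|\big|=\big|\ln|x-y|-\ln|x-y-t|\big|\le C|x-y|^{-1}.
\]
Each cell has area $1/n$, so the replacement costs $Cn^{-1}\sum_{y\ne x}|x-y|^{-1}=O(n^{-1/2})$ in total. The missing cell of $x$ contributes at most $3\int_{|\eta|\le n^{-1/2}}\big|\ln|\eta|\big|\,d\eta=O(n^{-1}\ln n)$ to the integral.
\end{proof}

\begin{proposition}\label{prop:limit}
Every sequence $n\to\infty$ has a subsequence along which $X_n/\sqrt n\to r\in(0,\infty)$, $\bar s_n\to\sigma$ weak-$*$ in $L^\infty$, and $n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly, where $v=-\frac1{2\pi}\ln|\xi|+U_\sigma$. The limit has the following properties.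
\begin{enumerate}
\item[(a)] $v\in C^1(\mathbb R^2\setminus\{0\})$, $v\ge0$, and $\Delta v=\sigma-\delta_0$ with $0\le\sigma\le3$.
\item[(b)] $v$ is even in $\xi_2$.
\item[(c)] $v=0$ and $\nabla v=0$ on $\{\xi_1\ge r\}$.
\item[(d)] $v(t,0)\ge\frac32(r-t)^2$ for $0<t\le r$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:size}, $X_n/\sqrt n$ stays in a compact subset of $(0,\infty)$ for large $n$. Bounded sequences in $L^\infty(\Lambda)$ have weak-$*$ convergent subsequences, which means that $\int g\,\bar s_n\to\int g\,\sigma$ for all $g\in L^1(\Lambda)$; testing with $g\ge0$ gives $0\le\sigma\le3$. The choice $g=\ln|\xi-\cdot|$ gives $U_{\bar s_n}\to U_\sigma$ pointwise, and the common Lipschitz bound makes the convergence locally uniform. Lemma~\ref{lem:repr} then gives the convergence to $v$.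

Since $v$ is continuous, $v(\xi)=\lim n^{-1}v_n(x_n)$ whenever $x_n\in\mathbb Z^2$ and $x_n/\sqrt n\to\xi\ne0$. This gives $v\ge0$, and (b) from the symmetry of $v_n$. It gives $v=0$ on $\{\xi_1>r\}$, because $v_n(x)=0$ for $x_1>X_n$; then (c) follows since $v$ is $C^1$. For $0<t<r$ take $x_n=(k_n,0)$ with $k_n/\sqrt n\to t$; Lemma~\ref{lem:axis} gives (d), and $t=r$ is trivial. The rest of (a) is the recalled theory of $U_\sigma$.
\end{proof}

If a limit $(v,r)$ as in Theorem~\ref{thm:B}(i) is given, a further subsequence satisfies Proposition~\ref{prop:limit}, and the two continuous limits coincide. So we may \emph{fix a subsequence and limits $v,r,\sigma$ as in the proposition}. Near the tip $P=(r,0)$ we use the coordinates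
\[
\tau=r-\xi_1,\qquad z=\xi_2,
\]
and we set $w=\frac32\tau^2-v$ on $\mathbb R^2\setminus\{0\}$. Call a function on an open set of the plane \emph{subharmonic} if it is continuous and its distributional Laplacian is nonnegative. Then $w$ is $C^1$ and subharmonic, with $\Delta w=3-\sigma$. In the disk $B_r(P)$, properties (c), (d) and (b) read
\begin{equation}\label{eq:sides}
w=\partial_\tau w=0\ \text{ on }\{\tau=0\},\qquad w\le0\ \text{ and }\ \partial_zw=0\ \text{ on }\{z=0,\ \tau\ge0\}.
\end{equation}
Subharmonic functions satisfy the sub-mean-value inequality on disks, hence the two maximum principles. \emph{Weak:} if $u$ is subharmonic in a bounded open set and continuous on its closure, its maximum is attained on the boundary. \emph{Strong:} if $u$ is subharmonic in a connected open set and attains its supremum there, it is constant.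

\begin{remark}\label{rem:disk}
Properties (a)--(d) do not exclude the disk. The function $u_0$ in \eqref{eq:disk} has all four with $r=r_0$: for (d), the function $t\mapsto u_0(t,0)$ vanishes to first order at $r_0$ and has second derivative $\frac32+\frac32r_0^2/t^2\ge3$ on $(0,r_0]$. Section~\ref{sec:small} uses only (a)--(d), so its conclusion holds for $u_0$ too. The disk is excluded by Proposition~\ref{prop:touch} alone.
\end{remark}

\section{Integer-valued subharmonic functions avoid small saddles}\label{sec:touch}

When a quadratic polynomial touches $w$ from above, a lattice function touches the rescaled polynomial at a lattice point, and the slope there is an arbitrary real vector. So the example of Section~\ref{sec:idea} must be extended to allow a linear term. Integer slopes can be subtracted for free, and the first round of the argument shows that the fractional part of the slope is small. Let $e_1,e_2$ be the unit coordinate vectors and $\Diamond=\{y\in\mathbb Z^2:|y_1|+|y_2|\le2\}$.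

\begin{lemma}\label{lem:rigid}
Let $B$ be a symmetric $2\times2$ matrix of operator norm $b<\frac14$ such that $p^TBp<0$ for some $p\in\Diamond$. Let $\gamma\in\mathbb R^2$ and $\varphi(y)=\gamma\cdot y+\frac12y^TBy$. There is no function $h:\Diamond\to\mathbb Z$ with $h(0)=0$, $h\le\varphi$, and $\Delta h\ge0$ at the five points $0,\pm e_1,\pm e_2$.
\end{lemma}

\begin{proof}
Suppose that $h$ exists. Subtracting $k\cdot y$ with $k\in\mathbb Z^2$ from both $h$ and $\varphi$ preserves all hypotheses, since linear functions have $\Delta=0$. So we may assume $|\gamma_1|,|\gamma_2|\le\frac12$.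

\emph{First round.} We have $\varphi(\pm e_i)=\pm\gamma_i+\frac12B_{ii}\le\frac12+\frac18<1$, so the integers $h(\pm e_i)$ are $\le0$. Their sum is $\Delta h(0)\ge0$, so all four vanish. Then $0\le\varphi(\pm e_i)\le\pm\gamma_i+\frac b2$, that is, $|\gamma_i|\le\frac b2$.

\emph{Second round.} For $y\in\Diamond$ we now have $\varphi(y)\le\frac b2(|y_1|+|y_2|)+\frac b2|y|^2\le b+2b<1$, so $h\le0$ on $\Diamond$. At each of $\pm e_1,\pm e_2$ we have $h=0$ and $\Delta h\ge0$, so $h$ vanishes at all their neighbors. Thus $h=0$ on $\Diamond$ and $\varphi\ge0$ on $\Diamond$. But $\varphi(p)+\varphi(-p)=p^TBp<0$.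
\end{proof}

Each hypothesis is needed. Without integrality, $h=\varphi$ is a counterexample whenever $\operatorname{tr}B\ge0$. Without a negative direction, $h=0$ lies below $\frac12y^TBy$. Without some bound on the norm, $h(y)=-y_1y_2$ is integer-valued, harmonic, and equal to $\frac12y^TBy$ for a matrix $B$ of norm $1$ with $p^TBp=-2$ at $p=(1,1)$.

For $\operatorname{tr}B<0$ the next statement follows from the weak maximum principle. Its content is that it also holds for certain $B$ with $\operatorname{tr}B\ge0$.

\begin{proposition}[Touching principle]\label{prop:touch}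
Let $\Theta$ be a quadratic polynomial in $\xi$ whose Hessian $B$ satisfies the hypotheses of Lemma~\ref{lem:rigid}. Let $D\subset\mathbb R^2\setminus\{0\}$ be compact with nonempty interior. Then $\max_D(w-\Theta)=\max_{\partial D}(w-\Theta)$.
\end{proposition}

\begin{proof}
Suppose that $M=\max_D(w-\Theta)$ exceeds $M'=\max_{\partial D}(w-\Theta)$. Let $w_n=q_n-v_n$ with $q_n$ as in \eqref{eq:qn}. It is integer-valued and $\Delta w_n=3-s_n+n\delta_0\ge0$. Since $X_n/\sqrt n\to r$, we have $n^{-1}q_n(\sqrt n\,\xi)\to\frac32(r-\xi_1)^2$ uniformly on $D$. So the functions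
\[
G_n(\xi)=n^{-1}w_n(\sqrt n\,\xi)-\Theta(\xi),\qquad \xi\in D_n=D\cap n^{-1/2}\mathbb Z^2,
\]
satisfy $\sup_{D_n}|G_n-(w-\Theta)|\to0$ along the subsequence.

By uniform continuity there is $c>0$ such that $w-\Theta\le M'+\frac13(M-M')$ at all points of $D$ within distance $c$ of $\partial D$. The value $M$ is attained at an interior point of $D$, which is a limit of points of $D_n$; hence $\max_{D_n}G_n\to M$. For large $n$, therefore, $G_n$ attains its maximum at a point $x_n/\sqrt n$ at distance more than $c$ from $\partial D$, and the closed disk of radius $c$ about this point lies in $D$. Take $n$ with $c\sqrt n\ge2$. For $y\in\Diamond$, maximality and Taylor's formula give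
\[
w_n(x_n+y)-w_n(x_n)\le n\,\Theta\Big(\frac{x_n+y}{\sqrt n}\Big)-n\,\Theta\Big(\frac{x_n}{\sqrt n}\Big)=\sqrt n\,\nabla\Theta\Big(\frac{x_n}{\sqrt n}\Big)\cdot y+\tfrac12y^TBy .
\]
The Hessian is unchanged by the rescaling. The function $h(y)=w_n(x_n+y)-w_n(x_n)$ contradicts Lemma~\ref{lem:rigid}.
\end{proof}

\begin{remark}[Arbitrary directions]\label{rem:general}
Only $p=(1,1)$ is used below, but the mechanism does not depend on the direction: Proposition~\ref{prop:touch} holds for every $B$ of norm $b<\frac14$ with a negative eigenvalue $-\mu$. It suffices to rule out an integer-valued $h$ on $\mathbb Z^2$ with $h(0)=0$, $\Delta h\ge0$, and $h\le\varphi$ on $\{|y|\le N\}$, for some $N$ depending only on $b$ and $\mu$; one then takes $c\sqrt n\ge N$. The first round above gives $|\gamma|\le b/\sqrt2$. Choose a unit vector $e$ with $Be=-\mu e$ and $\gamma\cdot e\le0$, and reflect the coordinate axes so that $e=(\cos\theta,\sin\theta)$ has nonnegative coordinates. Let $d(y)=-y_1\sin\theta+y_2\cos\theta$ be the signed distance to the line $\mathbb Re$. Define a staircase by $p_0=0$, and $p_{k+1}=p_k+e_1$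 if $d(p_k)>0$, $p_{k+1}=p_k+e_2$ otherwise. By induction $|d(p_k)|\le1$, so $p_k=t_ke+g_k$ with $g_k\perp e$, $|g_k|\le1$, $t_k\ge0$ and $t_k^2\ge|p_k|^2-1\ge\frac12k^2-1$. Let $y$ be a neighbor of some $p_k$, let $te$ be the point of the ray $\{te:t\ge0\}$ nearest to $y$, and let $g=y-te$. Then $|g|\le2$, and $t=0$ or $g\perp e$, so $t\,e^TBg=-\mu t\,e\cdot g=0$ and
\[
\varphi(y)=t\,\gamma\cdot e-\tfrac12\mu t^2+\gamma\cdot g+\tfrac12g^TBg\le(\sqrt2+2)b<1 .
\]
So $h(y)\le0$, and $h(p_k)=0$ forces $h(p_{k+1})=0$, as long as $k+1\le N$. The same identity at $p_k$ gives $\varphi(p_k)\le\frac b{\sqrt2}+\frac b2-\frac12\mu t_k^2$, which is negative for some $k$ depending only on $b$ and $\mu$. With $N=k+1$ this contradicts $0=h(p_k)\le\varphi(p_k)$.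
\end{remark}

\section{The deviation from the parabola is small near the tip}\label{sec:small}

Proposition~\ref{prop:touch} accepts only polynomials with Hessian of norm below $\frac14$, while a priori $w\le\frac32\tau^2$ is all that we know. We need an upper bound for $w$ by an arbitrarily small quadratic form near $P$. We work in the quarter disk
\[
Q_\rho=\{\tau>0,\ z>0,\ \tau^2+z^2<\rho^2\},
\]
on whose straight sides $w\le0$. The form to compare with is $\tau z$: it is harmonic, positive in $Q_\rho$, zero on both sides, and homogeneous of degree $2$, so that the ratio $w/(\tau z)$ is invariant under the rescaling $\rho^{-2}w(\rho\,\cdot)$ that preserves the bounds on $\Delta w$. The normal derivative of $\tau z$ on the sides is nonzero, whereas that of $w$ vanishes by \eqref{eq:sides}; this is why the ratio must become small. Compactness of the rescalings needs a quadratic bound on $v$.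

\begin{lemma}\label{lem:quad}
If $0<2\rho<r$, then $v\le9\rho^2$ on $B_\rho(P)$.
\end{lemma}

\begin{proof}
Let $h$ be the harmonic function in $B_{2\rho}(P)$ with boundary values $v$; then $h\ge0$. As $v-h$ is subharmonic and vanishes on the boundary, $v\le h$. The function $h-v-\frac34(4\rho^2-|\xi-P|^2)$ has Laplacian $3-\sigma\ge0$ and vanishes on the boundary, so it is $\le0$; at $P$, where $v=0$, this gives $h(P)\le3\rho^2$. Harnack's inequality for a nonnegative harmonic function in a planar disk of radius $R$ centered at $P$ states $h(\xi)\le\frac{R+|\xi-P|}{R-|\xi-P|}h(P)$. With $R=2\rho$ and $|\xi-P|<\rho$ it gives $v\le h\le3h(P)\le9\rho^2$.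
\end{proof}

We also recall an interior estimate. If $u$ is continuous in the disk $B_4$ with $|u|\le L$ and $\Delta u=f$, $|f|\le L$, then on $\overline B_2$ the gradient $\nabla u$ and its H\"older seminorm of exponent $\frac12$ are bounded by $CL$, with $C$ absolute. This is the interior $W^{2,p}$ estimate with $p=4$ followed by the embedding $W^{2,4}\subset C^{1,1/2}$. By the Arzel\`a--Ascoli theorem, a sequence of such functions has a subsequence that converges in $C^1(\overline B_2)$.

\begin{proposition}\label{prop:small}
For every $\varepsilon>0$ there is $\rho\in(0,r/8)$ with $w\le\varepsilon\,\tau z$ on $\overline{Q_\rho}$.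
\end{proposition}

\begin{proof}
For $0<\rho<r/4$ let $m(\rho)$ be the supremum of $w/(\tau z)$ over the open arc $\{\tau^2+z^2=\rho^2,\ \tau,z>0\}$. It is finite. Indeed, $w$ is Lipschitz on $\overline{Q_\rho}$, with constant $C$ say. Near the end $\tau=0$ we have $w\le w(0,z)+C\tau=C\tau$ while $z$ is bounded below, and near the end $z=0$ we have $w\le w(\tau,0)+Cz\le Cz$ while $\tau$ is bounded below. Put $m^+=\max(m,0)$. The function $w-m^+(\rho)\tau z$ is subharmonic in $Q_\rho$ and is $\le0$ on the arc and, by \eqref{eq:sides}, on both sides. Hence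
\begin{equation}\label{eq:m}
w\le m^+(\rho)\,\tau z\quad\text{on }\overline{Q_\rho}.
\end{equation}
Restricting \eqref{eq:m} to smaller arcs shows that $m^+$ is nondecreasing, so $m_0=\lim_{\rho\to0}m^+(\rho)$ exists. By \eqref{eq:m} it suffices to prove $m_0=0$. Suppose $m_0>0$; then $m=m^+\ge m_0$ for all $\rho$.

Let $\rho_j\to0$ with $8\rho_j<r$. In the coordinates $(\tau,z)$ set $v_j=\rho_j^{-2}v(\rho_j\,\cdot)$ and $w_j=\rho_j^{-2}w(\rho_j\,\cdot)=\frac32\tau^2-v_j$. On $B_4$ we have $0\le\Delta v_j\le3$ and, by Lemma~\ref{lem:quad} at radius $4\rho_j$, $0\le v_j\le144$. Along a subsequence $w_j\to w_\infty$ in $C^1(\overline B_2)$. The limit is subharmonic in $B_2$, it satisfies \eqref{eq:sides} there, and \eqref{eq:m} at radius $2\rho_j$ gives $w_\infty\le m_0\tau z$ in $Q_2$. Choose points $(\tau_j,z_j)$ on the open unit arc at which $w_j/(\tau z)\ge m(\rho_j)-1/j$. Then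
\begin{equation}\label{eq:ratio}
\frac{w_j(\tau_j,z_j)}{\tau_jz_j}\to m_0>0 .
\end{equation}
Pass to a subsequence along which $(\tau_j,z_j)$ converges to a point $\zeta$ of the closed arc. There are three cases.

\emph{$\zeta=(0,1)$.} Since $w_j(0,z_j)=0$, the mean value theorem gives $s_j\in(0,\tau_j)$ such that the ratio in \eqref{eq:ratio} equals $\partial_\tau w_j(s_j,z_j)/z_j$. This tends to $\partial_\tau w_\infty(0,1)=0$, a contradiction.

\emph{$\zeta=(1,0)$.} Since $w_j(\tau_j,0)\le0$, there is $s_j\in(0,z_j)$ such that the ratio is at most $\partial_zw_j(\tau_j,s_j)/\tau_j$. This tends to $\partial_zw_\infty(1,0)=0$, a contradiction.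

\emph{$\zeta$ in the open arc.} The function $w_\infty-m_0\tau z$ is subharmonic and $\le0$ in $Q_2$, and by \eqref{eq:ratio} it vanishes at the interior point $\zeta$. By the strong maximum principle $w_\infty=m_0\tau z$ in $Q_2$. As $w_\infty$ is $C^1$ up to the side $\tau=0$, we get $\partial_\tau w_\infty(0,1)=m_0\ne0$, which contradicts \eqref{eq:sides}.
\end{proof}

\section{The flat side}\label{sec:flat}

\subsection{The lower bound}

We now carry out the substitute for convexity announced in Section~\ref{sec:idea}. To bound $w$ on the segment $\tau+z=\lambda$, surround the segment by a trapezoid $D$ and use the trough $A(\tau+z-\lambda)^2$, which vanishes on the segment and, by Proposition~\ref{prop:small}, dominates $w$ on the slanted sides of $D$ with a small constant $A$. The trough is convex, so Proposition~\ref{prop:touch} does not apply to it. Adding $\eta\,\tau z$ creates a negative direction along the segment and keeps the polynomial nonnegative in the quadrant. See Figure~\ref{fig:tip}.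

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!30] (-0.8,0) -- (-2.4,0) -- (0,2.4) -- (0,0.8) -- cycle;
\draw (-4.7,0) -- (0.8,0);
\draw[thick] (0,-2.5) -- (0,4.5) node[right] {$\xi_1=r$};
\draw (0,4) arc (90:180:4);
\draw[dashed] (0,2) -- (-2,0) -- (0,-2);
\draw[very thick] (-1.6,0) -- (0,1.6);
\fill (0,0) circle (1.5pt) node[below right] {$P$};
\node at (-1.75,1.2) {$D$};
\node at (-2.4,2.3) {$Q_\rho$};
\node at (-0.7,-0.6) {$\mathcal T$};
\node[right] at (0,1.55) {$z=\lambda$};
\node[right] at (0,-2) {$z=-\ell$};
\node[below] at (-3.4,0) {$w\le0$};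
\node[right] at (0,3) {$w=0$};
\end{tikzpicture}
\caption{The neighborhood of the tip $P=(r,0)$, with $\tau=r-\xi_1$, $z=\xi_2$ and $w=\frac32\tau^2-v$. One knows $w=0$ on the wall $\xi_1=r$, $w\le0$ on the axis, and $w\le\varepsilon\tau z$ in the quarter disk $Q_\rho$. Comparison with a small saddle on the shaded trapezoid $D$ gives $w\le0$ on the bold segment $\tau+z=\lambda$. These segments and their mirror images fill the triangle $\mathcal T$, bounded by the dashed lines and the wall.}
\label{fig:tip}
\end{figure}

\begin{proposition}\label{prop:lower}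
There is $\ell>0$ such that $v\ge\frac32\tau^2$ on $\{\tau\ge0,\ \tau+|z|\le\ell\}$.
\end{proposition}

\begin{proof}
Let $\varepsilon=\frac1{100}$, let $\rho$ be as in Proposition~\ref{prop:small}, and put $\ell=\rho/2$ and $A=\frac94\varepsilon$. Fix $\lambda\in(0,\ell]$ and $\eta\in(0,\frac1{10})$, and let
\[
D=\{\tau\ge0,\ z\ge0,\ \tfrac12\lambda\le\tau+z\le\tfrac32\lambda\},\qquad \Theta=A(\tau+z-\lambda)^2+\eta\,\tau z .
\]
Since $\frac32\lambda<\rho<r/8$, we have $D\subset\overline{Q_\rho}$ and $0\notin D$. In the variables $\xi$ the quadratic part of $\Theta$ is $A(\xi_1-\xi_2)^2-\eta\,\xi_1\xi_2$, the saddle of Section~\ref{sec:idea}. Its Hessian $B$ has diagonal entries $2A$ and off-diagonal entries $-2A-\eta$, with eigenvectors $(1,-1)$ and $(1,1)$ for the eigenvalues $4A+\eta<\frac9{100}+\frac1{10}<\frac14$ and $-\eta$. So the norm is below $\frac14$, and $p^TBp=-2\eta<0$ for $p=(1,1)\in\Diamond$.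

On $\partial D$ we have $w\le\Theta$. On the sides $\tau=0$ and $z=0$, $w\le0\le\Theta$ by \eqref{eq:sides}. On the sides $\tau+z=\frac12\lambda$ and $\tau+z=\frac32\lambda$,
\[
w\le\varepsilon\,\tau z\le\tfrac14\varepsilon(\tau+z)^2\le\tfrac9{16}\varepsilon\lambda^2=\tfrac14A\lambda^2\le\Theta .
\]
Proposition~\ref{prop:touch} gives $w\le\Theta$ on $D$, so $w\le\eta\,\tau z$ on the segment $\{\tau+z=\lambda,\ \tau,z\ge0\}$. The segment does not depend on $\eta$, and $\eta\to0$ gives $w\le0$ on it. Now let $\lambda$ range over $(0,\ell]$, and use $w(P)=0$ and the evenness of $w$ in $z$.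
\end{proof}

\subsection{Equality with the parabola}

The lower bound already produces the flat side. The exact formula comes from the vanishing of $\partial_\tau w$ on the wall, through Hopf's boundary lemma, which we prove for continuous subharmonic functions.

\begin{lemma}[Hopf]\label{lem:hopf}
Let $u$ be subharmonic in a disk $B_R(\zeta)$ and continuous on its closure, with $u<0$ in the open disk and $u(p)=0$ at a boundary point $p$. Let $\nu=(\zeta-p)/R$ be the inner normal. Then there is $c>0$ with $u(p+s\nu)\le-cs$ for $0\le s\le R/2$.
\end{lemma}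

\begin{proof}
Let $g(\xi)=\ln(R/|\xi-\zeta|)$, which is harmonic in the annulus $R/2<|\xi-\zeta|<R$. On the inner circle $u$ has a negative maximum, so $u+c'g\le0$ there for some $c'>0$. On the outer circle $g=0$ and $u\le0$. By the weak maximum principle $u\le-c'g$ in the annulus, and $g(p+s\nu)=-\ln(1-s/R)\ge s/R$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(i) The existence of the subsequence and the vanishing of $v$ on $\{\xi_1\ge r\}$ are in Proposition~\ref{prop:limit}. Let $\ell$ be as in Proposition~\ref{prop:lower} and let $\mathcal T=\{\tau>0,\ \tau+|z|<\ell\}$. In this open triangle $w$ is subharmonic and $w\le0$. If $w\not\equiv0$ in $\mathcal T$, then $w<0$ in $\mathcal T$ by the strong maximum principle. The open disk of radius $R=\ell/4$ centered at $(\tau,z)=(R,0)$ lies in $\mathcal T$, because $0<\tau<2R$ and $|z|<R$ on it, and its boundary contains $P$, where $w=0$. Lemma~\ref{lem:hopf} gives $w(\tau,0)\le-c\tau$ for small $\tau>0$, which contradicts $\partial_\tau w(P)=0$. So $v=\frac32\tau^2$ in $\mathcal T$, and on $\tau=0$ both sides vanish.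

(ii) Let $n^{-1/2}S_n\to K$ along a subsequence, and pass to a further subsequence as in Proposition~\ref{prop:limit}. Every point of $K$ is a limit of points of $n^{-1/2}S_n$, whose first coordinates are at most $X_n/\sqrt n\to r$; so $K\subset\{\xi_1\le r\}$. Let $\xi\in\mathcal T$ and take $x_n\in\mathbb Z^2$ with $x_n/\sqrt n\to\xi$. Then $n^{-1}v_n(x_n)\to v(\xi)>0$, so $x_n\in S_n$ for large $n$, and $\operatorname{dist}(x_n/\sqrt n,K)\to0$. As $K$ is closed, $\xi\in K$, and then $K\supset\overline{\mathcal T}\supset\{r\}\times[-\ell,\ell]$. The sets $S_n$, and hence $K$, are invariant under rotation by a right angle, which gives the other three sides. The segment $\{r\}\times[-\ell,\ell]$ lies in $K$ and in the closure of the complement of $K$, so it lies in $\partial K$. Thus $K$ is not strictly convex; in particular it is neither a disk nor a point.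

(iii) If the claim failed, there would be $n_j\to\infty$ and closed disks $\overline B_j$ with $d_H(n_j^{-1/2}S_{n_j},\overline B_j)\to0$. By Lemma~\ref{lem:size} the sets $n_j^{-1/2}S_{n_j}$ lie in $[-1,1]^2$, so the centers and radii of the disks are bounded. Along a subsequence they converge, and then $\overline B_j$, hence also $n_j^{-1/2}S_{n_j}$, converge in $d_H$ to a disk or a point. This contradicts (ii).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Theorem~\ref{thm:B}(iii), $d_H\big(n^{-1/2}S_n,\overline B_{r_n}(0)\big)\ge c$ for all $n\ge n_0$, whatever the radii $r_n\ge0$.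
\end{proof}

\section{The whole sequence}\label{sec:full}

Nothing above requires the limit to be unique, and so far $r$ and $\ell$ may depend on the subsequence. By \cite[Theorem 1.1]{PS}, the functions $\bar s_n$ converge weak-$*$ along the full sequence. This removes the dependence.

\begin{corollary}\label{cor:full}
There are a function $v$ and constants $r,\ell>0$ such that $X_n/\sqrt n\to r$ and $n^{-1}v_n(\sqrt n\,\cdot)\to v$ locally uniformly along the full sequence, and parts \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:B} hold with these $r$ and $\ell$. Moreover, with $\mathcal T=\{\xi_1<r,\ (r-\xi_1)+|\xi_2|<\ell\}$, all but $o(n)$ of the sites in $\sqrt n\,\mathcal T$ carry exactly $3$ chips in $s_n$.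
\end{corollary}

\begin{proof}
Let $\sigma$ be the weak-$*$ limit of the full sequence. Every subsequence in Proposition~\ref{prop:limit} has the same $\sigma$, hence the same $v=-\frac1{2\pi}\ln|\xi|+U_\sigma$. By (c) and (d) of that proposition, $r=\sup\{t>0:v(t,0)>0\}$ is determined by $v$. So every subsequence has a further subsequence with the same limits $v$ and $r$, which gives convergence along the full sequence. The formula of Theorem~\ref{thm:B}(i) is a statement about $(v,r)$, so one $\ell$ serves, and the proof of part (ii) then applies with this $\ell$ to every limit point $K$.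

In $\mathcal T$ we have $\sigma=\Delta v=3$ almost everywhere, so $\int_{\mathcal T}(3-\bar s_n)\to0$. The integrand is nonnegative, and it is at least $1$ on the cell of any site with $s_n\ne3$. Cells have area $1/n$, so only $o(n)$ such cells lie inside $\mathcal T$. The cells that meet $\partial\mathcal T$ number $O(\sqrt n)$.
\end{proof}

Thus the limiting sandpile has the maximal density $3$ in a full triangle resting on each flat side.

\begin{thebibliography}{9}

\bibitem{Klivans}
Caroline J. Klivans, \texttt{https://www.dam.brown.edu/people/cklivans/Chip-Firing.pdf}.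

\bibitem{LL}
Lawler and Limic, \emph{Random Walk: A Modern Introduction}.

\bibitem{PS}
Pegden and Smart, \emph{Convergence of the Abelian sandpile}, Duke Math. J. \textbf{162} (2013).

\end{thebibliography}
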